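
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}

\title{Projective dimension of injective modules over group rings:\\
a group with $\operatorname{spli}\mathbb ZG=\underline{\mathrm{cd}}\,G=3$}


\begin{abstract}
For a group $G$, let $\operatorname{spli}\mathbb ZG$ be the supremum of the
projective dimensions of the injective $\mathbb ZG$-modules, and let
$\underline{\mathrm{cd}}\,G$ be the generalized cohomological dimension of $G$.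
A conjecture of Dembegioti and Talelli asserts that
$\operatorname{spli}\mathbb ZG=\underline{\mathrm{cd}}\,G+1$ for every group. We disprove it:
there is a countable torsion-free group with
$\operatorname{spli}\mathbb ZG=\underline{\mathrm{cd}}\,G=3$. The group has
cohomological dimension $3$ over $\mathbb Z$ but at most $2$ over every prime
field, and injective modules, being divisible, can be assembled from modules over prime
fields. The group is a finite-index subgroup of an infinitely generated
right-angled Coxeter group built from a $2$-complex with first homology group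
$\mathbb Q$.
\end{abstract}

\section{The question and the results}

\subsection*{Two invariants}
Let $G$ be a group. All modules are left modules. Write
$\operatorname{spli}\mathbb ZG$ for the supremum of the projective dimensions of the
injective $\mathbb ZG$-modules. The \emph{generalized cohomological dimension} of
$G$, in the sense of Ikenaga, is
\[
\underline{\mathrm{cd}}\,G=\sup\{k:\operatorname{Ext}^k_{\mathbb ZG}(A,F)\neq0,\
A\ \mathbb Z\text{-free},\ F\ \mathbb ZG\text{-free}\}.
\]
Here $A$ is a $\mathbb ZG$-module whose underlying abelian group is free. Both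
invariants take values in $\mathbb N\cup\{\infty\}$, and we put $\infty+1=\infty$.

The first invariant is about injective modules, the second about $\mathbb Z$-free
modules. Passing from $\mathbb Z$-free modules to all modules costs at most
one dimension: for any module $M$ and any exact sequence $0\to K\to P\to M\to0$ with
$P$ free, the module $K$ is $\mathbb Z$-free. Injective modules are divisible abelian
groups, as far from $\mathbb Z$-free as possible, so one might expect them always to pay
that price. The simplest cases agree. For the trivial group, $\underline{\mathrm{cd}}=0$,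
while the injective $\mathbb Z$-module $\mathbb Q$ is not projective, so
$\operatorname{spli}\mathbb Z=1$. More generally, Dembegioti and Talelli \cite{DT} proved
that $G$ is finite if and only if $\operatorname{spli}\mathbb ZG=1$, and finite groups
have $\underline{\mathrm{cd}}\,G=0$. For the infinite cyclic group,
$\operatorname{spli}=2$ and $\underline{\mathrm{cd}}=1$
(Theorem~\ref{thm:reduction}(b) below, since
$H^1(\mathbb Z;\mathbb F_p)\cong\mathbb F_p\ne 0$). Dembegioti and Talelli conjectured that this
is general (Conjecture~B of \cite{DT}, recorded in \cite{Talk}):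
\[
\operatorname{spli}\mathbb ZG=\underline{\mathrm{cd}}\,G+1\qquad\text{for every group }G.
\]
We show that this is false.

\subsection*{Results}
Throughout, $R$ denotes a nonzero commutative ring, and $\otimes$ without a subscript
is taken over $\mathbb Z$. Put $\mathrm{cd}_RG=\operatorname{pd}_{RG}R$ and
$\mathrm{cd}\,G=\mathrm{cd}_{\mathbb Z}G$. A \emph{prime field} is $\mathbb Q$ or
$\mathbb F_p$ for a prime $p$. A space is \emph{$R$-acyclic} if it has the $R$-homology
of a point.

\begin{theorem}\label{thm:reduction}
Let $\mathrm{cd}\,G=n<\infty$. Then $\underline{\mathrm{cd}}\,G=n$ and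
$\operatorname{spli}\mathbb ZG=\mathrm{gl.dim}\,\mathbb ZG\in\{n,n+1\}$. Moreover:
\begin{enumerate}[label=\textup{(\alph*)}]
\item if $\mathrm{cd}_kG\le n-1$ for every prime field $k$, then
$\operatorname{spli}\mathbb ZG=n$;
\item if $\mathrm{cd}_{\mathbb F_p}G=n$ for some prime $p$, then
$\operatorname{spli}\mathbb ZG=n+1$.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:main}
There is a countable torsion-free group $G$ with $\mathrm{cd}\,G=3$ and
$\mathrm{cd}_kG\le2$ for every prime field $k$. Consequently
$\operatorname{spli}\mathbb ZG=3=\underline{\mathrm{cd}}\,G$, and Conjecture~B is false.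
\end{theorem}

The next theorem says where counterexamples can and cannot occur. It is not needed for
the disproof.

\begin{theorem}\label{thm:range}
\begin{enumerate}[label=\textup{(\roman*)}]
\item For every $n\ge3$ there is a group with
$\operatorname{spli}\mathbb ZG=\underline{\mathrm{cd}}\,G=\mathrm{cd}\,G=n$.
\item $\operatorname{spli}\mathbb ZG=\underline{\mathrm{cd}}\,G+1$ for every group with
$\mathrm{cd}\,G\le2$. So, among groups of finite cohomological dimension, $3$ is the
smallest dimension of a counterexample.
\item For every group,
$\underline{\mathrm{cd}}\,G\le\operatorname{spli}\mathbb ZG\le\underline{\mathrm{cd}}\,G+1$,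
and Conjecture~B holds whenever $\underline{\mathrm{cd}}\,G\in\{0,1,\infty\}$.
\end{enumerate}
\end{theorem}

Two cases are not decided here: whether Conjecture~B holds when
$\underline{\mathrm{cd}}\,G=2$ and $\mathrm{cd}\,G=\infty$, and the value of
$\operatorname{spli}\mathbb ZG$ when $\mathrm{cd}\,G=n<\infty$,
$\mathrm{cd}_{\mathbb F_p}G\le n-1$ for all $p$, but $\mathrm{cd}_{\mathbb Q}G=n$.

\subsection*{The idea}
An injective module $I$ is divisible. Its torsion part is filtered by
$\mathbb F_pG$-modules, for the various primes $p$, and the quotient by the torsion part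
is a $\mathbb QG$-module.
A $kG$-module has projective dimension at most $\mathrm{cd}_kG$ over $kG$, hence at most
$\mathrm{cd}_kG+1$ over $\mathbb ZG$. So the upper bound for
$\operatorname{spli}\mathbb ZG$ is one more than the largest dimension of $G$ over a
prime field, not one more than its dimension over $\mathbb Z$. If
$\mathrm{cd}\,G=n<\infty$ but every prime field misses the dimension $n$, the conjecture
fails. Section~\ref{sec:reduction} makes this precise, and
Sections~\ref{sec:idea}--\ref{sec:Q} construct a group whose top dimension is visible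
over $\mathbb Z$ but over no prime field.

\section{From injective modules to prime fields}\label{sec:reduction}

We use freely that the projective dimension of a direct sum is the supremum of the
projective dimensions of the summands, and that for $0\to A\to B\to C\to0$ exact
\[
\operatorname{pd}B\le\max(\operatorname{pd}A,\operatorname{pd}C),\qquad
\operatorname{pd}C\le\max(\operatorname{pd}B,\operatorname{pd}A+1).
\]
We also use the diagonal action: if $V$ is an $RG$-module that is free over $R$, then
$g\otimes v\mapsto g\otimes g^{-1}v$ identifies $RG\otimes_RV$ with diagonal action with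
the free $RG$-module induced from the $R$-module $V$. So $-\otimes_RV$ carries a
projective $RG$-resolution of $R$ to a projective $RG$-resolution of $V$, and
\begin{equation}\label{eq:diagonal}
\operatorname{pd}_{RG}V\le\mathrm{cd}_RG\qquad\text{if $V$ is free over $R$.}
\end{equation}

The torsion part of an injective module is an infinite union, so we need to control
projective dimension in unions.

\begin{lemma}\label{lem:filtration}
Let $M=\bigcup_{j\ge0}M_j$ with $0=M_0\subseteq M_1\subseteq\cdots$ and
$\operatorname{pd}(M_{j+1}/M_j)\le n$ for all $j$. Then $\operatorname{pd}M\le n$.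
\end{lemma}

\begin{proof}
Choose projective resolutions $Q^{(j)}_*$ of $M_{j+1}/M_j$ of length at most $n$. By the
horseshoe lemma we obtain inductively resolutions $P^{(j)}_*$ of $M_j$, starting from
$P^{(0)}_*=0$, with $P^{(j+1)}_i=P^{(j)}_i\oplus Q^{(j)}_i$ and with $P^{(j)}_*$ a
subcomplex of $P^{(j+1)}_*$, compatibly with the augmentations. Homology commutes with
increasing unions, so the union over $j$ is a resolution of $M$. It has
length at most $n$ and consists of the projective modules $\bigoplus_jQ^{(j)}_i$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:reduction}]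
\emph{The value of $\underline{\mathrm{cd}}\,G$.} By \eqref{eq:diagonal} with
$R=\mathbb Z$, every $\mathbb Z$-free module $A$ has $\operatorname{pd}A\le n$, so
$\underline{\mathrm{cd}}\,G\le n$. Choose a module $M$ with $H^n(G,M)\ne0$ and a free
module $F$ mapping onto $M$. As $H^{n+1}(G,-)=0$, the map
$H^n(G,F)\to H^n(G,M)$ is onto. Hence $\operatorname{Ext}^n_{\mathbb ZG}(\mathbb Z,F)\ne0$ and
$\underline{\mathrm{cd}}\,G=n$.

\emph{Global dimension.} Put $d=\mathrm{gl.dim}\,\mathbb ZG$. For any $M$ take
$0\to K\to F\to M\to0$ with $F$ free. Then $K$ is $\mathbb Z$-free, so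
$\operatorname{pd}K\le n$ and $\operatorname{pd}M\le n+1$. Therefore
$n=\operatorname{pd}\mathbb Z\le d\le n+1$.

\emph{Injective modules detect the global dimension.} By definition
$\operatorname{spli}\mathbb ZG\le d$. Conversely, as $d<\infty$, there are $M,N$ with
$\operatorname{Ext}^d(M,N)\ne0$. Embed $M$ in an injective module $I$. The sequence
\[
\operatorname{Ext}^d(I,N)\to\operatorname{Ext}^d(M,N)\to\operatorname{Ext}^{d+1}(I/M,N)=0
\]
is exact, so $\operatorname{Ext}^d(I,N)\ne0$ and $\operatorname{pd}I\ge d$. Thus
$\operatorname{spli}\mathbb ZG=d$.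

\emph{Part \textup{(a)}.} Let $k$ be a prime field and $V$ a $kG$-module. Since $V$ is
free over the field $k$, \eqref{eq:diagonal} gives $\operatorname{pd}_{kG}V\le n-1$. Next, $k$
has a resolution $0\to B_1\to B_0\to k\to0$ by free abelian groups. Tensoring it with
$\mathbb ZG$ shows that $kG$, and hence every projective $kG$-module, has projective
dimension at most $1$ over $\mathbb ZG$. Now take a projective $kG$-resolution of $V$ of
length at most $n-1$ and cut it into short exact sequences. Applying
$\operatorname{pd}C\le\max(\operatorname{pd}B,\operatorname{pd}A+1)$ to these, starting at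
the left end, we obtain
\begin{equation}\label{eq:fieldmodules}
\operatorname{pd}_{\mathbb ZG}V\le n\qquad\text{for every $kG$-module $V$ and every prime field $k$.}
\end{equation}

Let $I$ be an injective $\mathbb ZG$-module. For an integer $m\ne0$, multiplication by
$m$ on $\mathbb ZG$ is injective, so every homomorphism $\mathbb ZG\to I$ extends along
it. That is, $I$ is divisible. Let $T=\bigoplus_pT_p$ be its torsion submodule, split into
primary parts. Then $T_p=\bigcup_jT_p[p^j]$, where $T_p[p^j]$ is the submodule killed by
$p^j$, and each quotient $T_p[p^{j+1}]/T_p[p^j]$ is an $\mathbb F_pG$-module. By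
\eqref{eq:fieldmodules} and Lemma~\ref{lem:filtration}, $\operatorname{pd}T_p\le n$, so
$\operatorname{pd}T\le n$. The quotient $I/T$ is torsion-free and divisible, hence a
$\mathbb QG$-module, and $\operatorname{pd}(I/T)\le n$ by \eqref{eq:fieldmodules}.
Therefore $\operatorname{pd}I\le n$. So $\operatorname{spli}\mathbb ZG\le n$, and
equality holds because $\operatorname{spli}\mathbb ZG=d\ge n$.

\emph{Part \textup{(b)}.} Let $P_*\to\mathbb Z$ be a projective resolution over
$\mathbb ZG$. All terms are $\mathbb Z$-free, so $P_*\otimes\mathbb F_p$ is a projective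
$\mathbb F_pG$-resolution of $\mathbb F_p$, and
$\operatorname{Ext}^i_{\mathbb F_pG}(\mathbb F_p,V)\cong H^i(G,V)$ for every
$\mathbb F_pG$-module $V$. By hypothesis some $V$ has $H^n(G,V)\ne0$. Map a free
$\mathbb F_pG$-module $E$ onto $V$; since $H^{n+1}(G,-)=0$, also $H^n(G,E)\ne0$. Write
$E=F/pF$ with $F$ free over $\mathbb ZG$. The sequence $0\to F\xrightarrow{p}F\to E\to0$
gives an exact sequence
\[
H^n(G,F)\xrightarrow{\ p\ }H^n(G,F)\to H^n(G,E)\to0,
\]
so $H^n(G,F)/p\ne0$. On the other hand $0\to\mathbb Z\xrightarrow{p}\mathbb Z\to\mathbb F_p\to0$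
gives an exact sequence
\[
\operatorname{Ext}^n_{\mathbb ZG}(\mathbb Z,F)\xrightarrow{\ p\ }\operatorname{Ext}^n_{\mathbb ZG}(\mathbb Z,F)
\to\operatorname{Ext}^{n+1}_{\mathbb ZG}(\mathbb F_p,F),
\]
so $H^n(G,F)/p$ embeds in $\operatorname{Ext}^{n+1}_{\mathbb ZG}(\mathbb F_p,F)$, which is
therefore nonzero. Hence $d=n+1$.
\end{proof}

Part (b) shows that the hypothesis of (a) is necessary at every finite prime: a single $p$
with $\mathrm{cd}_{\mathbb F_p}G=n$ restores the conjectured value.

\section{What the construction has to do}\label{sec:idea}

We need a group of cohomological dimension $3$ whose dimension over each prime field is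
at most $2$. Right-angled Coxeter groups turn topology of a simplicial complex $L$ into
cohomology of a group. We first show the mechanism in the smallest case.

\subsection*{The smallest case: two points}
Let $L=\{s,t\}$ be two points, and let $W=\langle s,t\mid s^2=t^2=1\rangle$ be the
infinite dihedral group. Let $X$ be the cone on $L$: an interval with midpoint $o$,
endpoints $s,t$ and edges $e_s$ (from $o$ to $s$) and $e_t$ (from $o$ to $t$). Take a
copy $wX$ of $X$, a \emph{chamber}, for each $w\in W$, and glue $wX$ to $wsX$ at the
endpoint $s$ and $wX$ to $wtX$ at the endpoint $t$. The result is a line.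

\emph{Why it is acyclic.} Add the chambers in order of the length of $w$. If $w\ne1$ is
given by a reduced word ending in $s$, then $wX$ meets the chambers already present exactly in
its endpoint $s$. So one attaches an interval along a point, and homology does not
change. In general a chamber will be attached along the union of those
``mirrors'' whose letters can end $w$.

\emph{Which group acts freely.} The subgroup $G=\langle st\rangle\cong\mathbb Z$ of words
of even length acts on the line freely, by translations.

\emph{Where cohomology comes from.} Let $\mathbb Z^\varepsilon$ be $\mathbb Z$ with $s,t$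
acting by $-1$. A $W$-equivariant cochain with values in $\mathbb Z^\varepsilon$ vanishes
on the vertex $s$ of $X$, because the element $s$ fixes this vertex and negates the
value. The same holds for $t$. On the other cells of $X$ the values can be chosen
arbitrarily. So the equivariant cochains form the complex $C^*(X,L)$ of cochains of $X$
that vanish on $L$, and $H^1(X,L)\cong\mathbb Z$. A generator is represented by
the equivariant cochain $f$ with $f(e_s)=1$ and $f(e_t)=0$. On the path
$t,o,s,so,st$ (where now $so$, $st$ are the translates by $s$ of the vertices $o$, $t$),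
which is a fundamental domain for $G$, it takes the value
$0+1-f(s\,e_s)+0=1+1=2$. So $f$ represents twice a generator of
$H^1(G;\mathbb Z)\cong\mathbb Z$. The factor $2$ is the index $[W:G]$; in general such
factors are controlled by a transfer.

\subsection*{The general recipe, and the choice of $L$}
Let $L$ be a nonempty $2$-dimensional flag complex whose vertices are colored with
finitely many colors, so that adjacent vertices have distinct colors. Its Coxeter group
will have a finite-index subgroup $G$ such that
\begin{itemize}
\item $\mathrm{cd}_RG\le\dim X$ for \emph{every} $R$-acyclic complex $X$ containing the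
barycentric subdivision $L'$ of $L$ (Proposition~\ref{prop:upper});
\item up to a bounded factor, $H^2(L;\mathbb Z)$ survives in $H^3(G;\mathbb Z)$
(Proposition~\ref{prop:lower}).
\end{itemize}
The freedom in choosing $X$ is essential. The cone $X=\mathrm{Cone}(L')$ gives
$\mathrm{cd}\,G\le3$. To get $\mathrm{cd}_kG\le2$ we want a $2$-dimensional $k$-acyclic
$X$ containing $L'$. For such an $X$, $H^2(X;k)=0$ maps onto $H^2(L';k)$, because
$H^3(X,L';k)=0$. So this method needs
\[
H^2(L;k)=0\ \text{ for every prime field }k,\qquad\text{but}\qquad H^2(L;\mathbb Z)\ne0.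
\]
A triangulated projective plane fails at the prime $2$. In fact no finite $L$ works:
since $H^3(L;\mathbb Z)=0$, we have $H^2(L;\mathbb F_p)\cong H^2(L;\mathbb Z)/p$, and a
finitely generated abelian group that is divisible by all primes is zero.

Suppose then that $L$ is connected with $H_2(L)=0$ and $H_1(L)=A$. Then $L$ is
$\mathbb F_p$-acyclic for all $p$ exactly when $A\otimes\mathbb F_p$ and
$\operatorname{Tor}(A,\mathbb F_p)$ vanish for all $p$, that is, when $A$ is a
$\mathbb Q$-vector space. We take $A=\mathbb Q$. Then $L'$ itself serves as $X$ for every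
$\mathbb F_p$. Over $\mathbb Q$ it is not acyclic, but one extra $2$-cell repairs this.
Over $\mathbb Z$, $H^2(L;\mathbb Z)\cong\operatorname{Ext}(\mathbb Q,\mathbb Z)\ne0$. This
group is a $\mathbb Q$-vector space, so the bounded factor in the second item is harmless.

\section{The group of a colored flag complex}\label{sec:group}

Simplices are nonempty unless we say otherwise.
A simplicial complex is \emph{flag} if every nonempty finite set of pairwise adjacent
vertices spans a simplex. Throughout Sections~\ref{sec:group}--\ref{sec:lower}, $L$ is a
nonempty flag complex with vertex set $S$, and the vertices are colored by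
$\{0,\dots,d\}$ so that adjacent vertices have distinct colors. Let
\[
W=\langle S\mid s^2=1\ (s\in S),\ st=ts\text{ if }\{s,t\}\text{ is an edge of }L\rangle
\]
be the associated right-angled Coxeter group, $l$ its length function with respect to
$S$, and $W_T=\langle T\rangle$ for $T\subseteq S$. We use two standard facts, valid for
arbitrary, possibly infinite, $S$ (see \cite{Bou} and \cite{Dav}).
\begin{enumerate}[label=(C\arabic*)]
\item $(W_T,T)$ is a Coxeter system with the restricted Coxeter matrix, and its length
function is the restriction of $l$.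
\item Each coset $wW_T$ has a unique shortest element $u$, and $l(uv)=l(u)+l(v)$ for all
$v\in W_T$.
\end{enumerate}
In particular $W_\sigma\cong(\mathbb Z/2)^\sigma$ for a simplex $\sigma$, and
$W_{\{s,t\}}$ is infinite dihedral if $s\ne t$ are not adjacent.

Let $\theta:W\to(\mathbb Z/2)^{d+1}$ send $s$ to the basis vector of its color; this
respects the relations. Put $G=\ker\theta$, a normal subgroup of finite index. For
a simplex $\sigma$, the map $\theta$ is injective on $W_\sigma$ because the vertices of $\sigma$ have
distinct colors. As the target is abelian, it is also injective on conjugates of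
$W_\sigma$, so
\begin{equation}\label{eq:free}
G\cap wW_\sigma w^{-1}=1\qquad\text{for all }w\in W\text{ and all simplices }\sigma.
\end{equation}
Let $\varepsilon:W\to\{\pm1\}$ be the sign character, $\varepsilon(s)=-1$ for all $s$.
It is obtained from $\theta$ by adding the coordinates, so $\varepsilon|_G=1$. Moreover
$\varepsilon(w)=(-1)^{l(w)}$, so $l(ws)\ne l(w)$ for all $w\in W$, $s\in S$.

For $w\in W$ put
\[
\mathrm{In}(w)=\{s\in S:l(ws)<l(w)\},
\]
the set of letters in which a reduced word for $w$ can end. These letters name the mirrors
along which the chamber of $w$ will be attached to shorter chambers.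

\begin{lemma}\label{lem:in}
\begin{enumerate}[label=\textup{(\roman*)}]
\item $\mathrm{In}(1)=\emptyset$, and for $w\ne1$ the set $\mathrm{In}(w)$ is a (nonempty) simplex of $L$.
\item For $T\subseteq S$, the element $w$ is the shortest element of $wW_T$ if and only
if $\mathrm{In}(w)\cap T=\emptyset$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) No length is negative, so $\mathrm{In}(1)=\emptyset$. Let $s\ne t$ lie in
$\mathrm{In}(w)$, and write $w=uv$ with $u$ shortest in $wW_{\{s,t\}}$ and
$v\in W_{\{s,t\}}$. By (C2), $l(vs)<l(v)$ and $l(vt)<l(v)$. So $v$ has a reduced word ending in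
$s$ and one ending in $t$, by (C1) both in the letters $s,t$. This is impossible in the
infinite dihedral group, where reduced words are unique. So $s$ and $t$ are adjacent. Thus
the elements of $\mathrm{In}(w)$ are pairwise adjacent. They have distinct colors, so there
are at most $d+1$ of them. If $w\ne1$, the last letter of a reduced word for $w$ lies in
$\mathrm{In}(w)$, and $\mathrm{In}(w)$ is a simplex because $L$ is flag.

(ii) If $s\in\mathrm{In}(w)\cap T$, then $ws\in wW_T$ is shorter than $w$. Conversely,
suppose that $w$ is not the shortest element $u$ of $wW_T$, and write $w=uv$ with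
$1\ne v\in W_T$. Let $s\in T$ be the last
letter of a reduced word for $v$ in the letters $T$. Then
$l(ws)=l(u)+l(vs)<l(u)+l(v)=l(w)$, so $s\in\mathrm{In}(w)\cap T$.
\end{proof}

\section{Resolutions from acyclic complexes: the upper bound}\label{sec:upper}

\subsection*{Mirrors}
Let $L'$ be the barycentric subdivision of $L$, that is, the order complex of the poset of
simplices of $L$: its simplices are the chains $\sigma_0<\dots<\sigma_k$. For
$s\in S$ the \emph{mirror} $M_s\subseteq L'$ is the order complex of
$\{\sigma:s\in\sigma\}$. For a simplex $\sigma$ of $L$ put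
\[
M^\sigma=\bigcup_{s\in\sigma}M_s,\qquad\text{and put }M^\emptyset=\emptyset.
\]

\begin{lemma}\label{lem:mirrors}
For every simplex $\sigma$ of $L$ and every $R$, $M^\sigma$ is $R$-acyclic.
\end{lemma}

\begin{proof}
For $\emptyset\ne T\subseteq\sigma$, the intersection $\bigcap_{s\in T}M_s$ is the order complex of
$\{\tau:\tau\supseteq T\}$. Since $T$ is a simplex, this poset has the smallest element
$T$, so the intersection is a cone and hence $R$-acyclic. It remains to see that if all
intersections of subcomplexes $Y_1,\dots,Y_k$ over nonempty index sets are $R$-acyclic,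
then so is $Y_1\cup\dots\cup Y_k$. This follows by induction on $k$ from the
Mayer--Vietoris sequence of $\bigcup_{i<k}Y_i$ and $Y_k$. Their intersection
$\bigcup_{i<k}(Y_i\cap Y_k)$ is $R$-acyclic by the induction hypothesis, applied to the
$k-1$ subcomplexes $Y_i\cap Y_k$.
\end{proof}

\subsection*{The complex $D(X)$}
Let $X$ be a CW complex containing $L'$ as a subcomplex. We want the cellular chains of
the space obtained from copies $wX$, $w\in W$, by gluing $wX$ and $wsX$ along $M_s$. It
is simplest to write them down algebraically. For a cell $c$ of $X$ let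
\[
S(c)=\{s\in S:c\subset M_s\}.
\]
For $c=(\sigma_0<\dots<\sigma_k)$ in $L'$ we have $S(c)=\sigma_0$, and $S(c)=\emptyset$
if $c\not\subset L'$. So $S(c)$ is empty or a simplex of $L$. Orient the cells of
$X$, and let $[c:c']$ be the incidence numbers. If $[c:c']\ne0$ and $c\subset M_s$, then
$c'\subset M_s$, since $M_s$ is a subcomplex. Thus $S(c)\subseteq S(c')$, and the coset
$wW_{S(c)}$ determines $wW_{S(c')}$. Hence we may define
\[
D_q(X)=\bigoplus_{c\ q\text{-cell of }X}\mathbb Z[W/W_{S(c)}],\qquad
\partial(wW_{S(c)},c)=\sum_{c'}[c:c']\,(wW_{S(c')},c').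
\]
The map $\partial$ is $W$-equivariant, and $\partial^2=0$ because this holds in
$C_*(X)$. Each $w\in W$ gives an injective chain map
\[
\iota_w:C_*(X)\to D(X),\qquad c\mapsto(wW_{S(c)},c),
\]
the inclusion of the chamber $wX$. Sending every basis element of $D_0(X)$ to $1$
defines a $W$-invariant augmentation $D_0(X)\to\mathbb Z$. It vanishes on
$\partial D_1(X)$ and restricts along $\iota_1$ to the augmentation of $C_*(X)$.

The stabilizer in $G$ of a coset $wW_{S(c)}$ is $G\cap wW_{S(c)}w^{-1}$. This is trivial
by \eqref{eq:free}, and obviously so if $S(c)=\emptyset$. So $G$ acts freely on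
$W/W_{S(c)}$ for each cell $c$, and $D_q(X)\otimes R$ is a free $RG$-module for every $R$.

\begin{proposition}\label{prop:upper}
If $X$ is $R$-acyclic, then $D(X)\otimes R$ with its augmentation is a resolution of $R$ by
free $RG$-modules. In particular $\mathrm{cd}_RG\le\dim X$.
\end{proposition}

\begin{proof}
As in the dihedral example, we add chambers in order of length. Let
\[
F_m=\sum_{l(w)\le m}\iota_w(C_*(X)),
\]
a subcomplex of $D=D(X)$, and $F_{-1}=0$. Each basis element of $D$ can be written uniquely as
$(uW_{S(c)},c)$ with $u$ the shortest element of its coset, and it lies in $F_m$ exactly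
when $l(u)\le m$. So $F_m/F_{m-1}$ has as a basis the classes of those $(uW_{S(c)},c)$ for
which $l(u)=m$ and $u$ is shortest in $uW_{S(c)}$. By Lemma~\ref{lem:in}(ii), for a given
$u$ of length $m$ these are the cells $c$ with $\mathrm{In}(u)\cap S(c)=\emptyset$, that
is, the cells not contained in $M^{\mathrm{In}(u)}$. Consider the chain map
\[
\bigoplus_{l(u)=m}C_*(X)\xrightarrow{\ (\iota_u)\ }F_m\longrightarrow F_m/F_{m-1}.
\]
In the summand of $u$ it kills the cells of $M^{\mathrm{In}(u)}$, because for them the
shortest element of $uW_{S(c)}$ has length less than $m$. It maps the remaining cells, over all $u$,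
bijectively onto the basis just described. Hence
\[
F_m/F_{m-1}\cong\bigoplus_{l(u)=m}C_*(X)/C_*(M^{\mathrm{In}(u)}).
\]
For $m\ge1$, Lemma~\ref{lem:in}(i) says that each $\mathrm{In}(u)$ is a simplex.
Then $X$ and $M^{\mathrm{In}(u)}$ are both $R$-acyclic, by hypothesis and by
Lemma~\ref{lem:mirrors}. Therefore $H_*((F_m/F_{m-1})\otimes R)=0$. Each $F_m$ is
spanned by part of the basis of $D$, so tensoring with $R$
preserves exactness of $0\to F_{m-1}\to F_m\to F_m/F_{m-1}\to0$, and
$H_*(F_{m-1}\otimes R)\to H_*(F_m\otimes R)$ is an isomorphism for $m\ge1$. Since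
$D=\bigcup_mF_m$ and $F_0=\iota_1(C_*(X))\cong C_*(X)$,
\[
H_*(D\otimes R)=\varinjlim H_*(F_m\otimes R)\cong H_*(X;R),
\]
which is $R$ in degree $0$, via the augmentation.
\end{proof}

\section{Cohomology from \texorpdfstring{$L$}{L}: the lower bound}\label{sec:lower}

For the lower bound we use the cone $X=\mathrm{Cone}(L')$. It is contractible, so by
Proposition~\ref{prop:upper}, $D=D(\mathrm{Cone}(L'))$ is a free $\mathbb ZG$-resolution
of $\mathbb Z$, and it consists of $\mathbb ZW$-modules. Let $\mathbb Z^\varepsilon$
be $\mathbb Z$ with $W$ acting through $\varepsilon$.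

\begin{proposition}\label{prop:lower}
For each $q\ge2$ there is a homomorphism
$H^{q-1}(L;\mathbb Z)\to H^q(G;\mathbb Z)$ whose kernel is annihilated by $[W:G]$.
\end{proposition}

\begin{proof}
\emph{Equivariant cochains are relative cochains.} For $\sigma$ empty or a simplex of
$L$,
\[
\operatorname{Hom}_{\mathbb ZW}(\mathbb Z[W/W_\sigma],\mathbb Z^\varepsilon)
=(\mathbb Z^\varepsilon)^{W_\sigma}=
\begin{cases}\mathbb Z&\text{if }\sigma=\emptyset,\\0&\text{if }\sigma\ne\emptyset,\end{cases}
\]
because each $s\in\sigma$ acts by $-1$. The cells $c$ of $X$ with $S(c)=\emptyset$ are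
exactly the cells not in $L'$. So an equivariant cochain $f$ is determined by the values
$f(W_{S(c)},c)=(f\circ\iota_1)(c)$; these vanish on $L'$ and are arbitrary on the other
cells. Composition with $\iota_1$ is therefore an isomorphism of cochain complexes
\[
\operatorname{Hom}_{\mathbb ZW}(D,\mathbb Z^\varepsilon)\cong
\operatorname{Hom}_{\mathbb Z}(C_*(X)/C_*(L'),\mathbb Z).
\]
Its $q$-th cohomology is
$H^q(\mathrm{Cone}(L'),L';\mathbb Z)\cong H^{q-1}(L';\mathbb Z)\cong H^{q-1}(L;\mathbb Z)$ for
$q\ge2$.

\emph{Transfer.} Consider the cochain maps
\[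
\operatorname{Hom}_{\mathbb ZW}(D,\mathbb Z^\varepsilon)\xrightarrow{\ \subseteq\ }
\operatorname{Hom}_{\mathbb ZG}(D,\mathbb Z^\varepsilon)\xrightarrow{\ \mathrm{Tr}\ }
\operatorname{Hom}_{\mathbb ZW}(D,\mathbb Z^\varepsilon),\qquad
\mathrm{Tr}(f)=\sum_{wG\in W/G}wfw^{-1}.
\]
The sum does not depend on the coset representatives because $f$ is $G$-equivariant. Left
multiplication by an element of $W$ permutes the cosets, so $\mathrm{Tr}(f)$ is
$W$-equivariant. If $f$ is already $W$-equivariant, every summand equals $f$, so the
composite is multiplication by $[W:G]$. Hence the kernel of the first map on cohomology is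
annihilated by $[W:G]$. As $\varepsilon|_G=1$ and $D$ is a free $\mathbb ZG$-resolution of
$\mathbb Z$, the cohomology of the middle complex is $H^*(G;\mathbb Z)$.
\end{proof}

\begin{remark}
In Proposition~\ref{prop:lower} flagness cannot be dropped. If $L$ is the boundary of a
triangle, with three colors,
then $W=(\mathbb Z/2)^3$, $\theta$ is an isomorphism and $G=1$. Here
$H^1(L;\mathbb Z)\cong\mathbb Z$, but $H^2(G;\mathbb Z)=0$. What fails is
Lemma~\ref{lem:in}(i): the longest
element of $W$ has $\mathrm{In}(w)=S$, which is not a simplex.
\end{remark}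

\section{A complex with first homology \texorpdfstring{$\mathbb Q$}{Q}}\label{sec:Q}

\subsection*{The complex}
Let $K$ be the $2$-dimensional CW complex with one $0$-cell, $1$-cells $a_1,a_2,\dots$ and
$2$-cells $e_1,e_2,\dots$, where $e_i$ is attached along $a_ia_{i+1}^{-(i+1)}$. Its
cellular boundary is $\partial e_i=a_i-(i+1)a_{i+1}$ and $\partial a_i=0$. The map
$\partial:C_2(K)\to C_1(K)$ is injective: if $i$ is the least index with $c_i\ne0$, then $a_i$ has coefficient
$c_i$ in $\partial\sum_jc_je_j$. So $H_2(K)=0$. In $H_1(K)$ the relations are
$a_i=(i+1)a_{i+1}$, so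
\[
H_1(K)=\varinjlim(\mathbb Z\xrightarrow{\,2\,}\mathbb Z\xrightarrow{\,3\,}\mathbb Z\xrightarrow{\,4\,}\cdots)
\cong\mathbb Q,\qquad a_i\mapsto\frac1{i!}.
\]

\subsection*{Triangulation}
We need a simplicial complex, so we triangulate $K$ (Figure~\ref{fig:disc}). Subdivide each
loop $a_i$ into three edges. The $1$-skeleton becomes a simple graph, and $e_i$ is
attached along a closed edge path $v_0,v_1,\dots,v_{m-1},v_m=v_0$ with $m=3(i+2)\ge9$ and
$v_j\ne v_{j+1}$; its vertices may repeat. Inside $e_i$ introduce new vertices
$z,u_0,\dots,u_{m-1}$ and the triangles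
\[
\{v_j,v_{j+1},u_j\},\qquad\{u_j,u_{j+1},v_{j+1}\},\qquad\{z,u_j,u_{j+1}\}\qquad(j\bmod m).
\]
The first two kinds triangulate the annulus between the boundary polygon and the cycle
$u_0\dots u_{m-1}$; the third kind forms the cone on that cycle.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\foreach \j in {0,...,8}{
  \draw[thick] (40*\j:2.9) -- (40*\j+40:2.9);
  \draw (40*\j+20:1.5) -- (40*\j+60:1.5);
  \draw (40*\j:2.9) -- (40*\j+20:1.5) -- (40*\j+40:2.9);
  \draw (0,0) -- (40*\j+20:1.5);
  \fill (40*\j:2.9) circle (1.6pt);
  \fill (40*\j+20:1.5) circle (1.6pt);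
  \node at (40*\j:3.3) {\small $v_{\j}$};
  \node at (40*\j+20:1.98) {\small $u_{\j}$};
}
\node[circle,fill=white,inner sep=1.5pt] at (0,0) {\small $z$};
\end{tikzpicture}
\caption{The triangulated cell $e_1$, with $m=9$. The boundary path $v_0v_1v_2v_3$ is the
loop $a_1$, and $v_3v_4v_5v_6$ and $v_6v_7v_8v_0$ are both the loop $a_2$ read
backwards. So in the complex $v_0=v_3=v_6$, $v_4=v_7$ and $v_5=v_8$ are identified,
whereas $z$ and the $u_j$ occur only in this cell.}
\label{fig:disc}
\end{figure}

The identifications along the boundary do no harm. Simplices in the boundary are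
simplices of the $1$-skeleton, which is a simple graph. Every simplex of the disc not lying in the
boundary contains one of the new vertices, which belong to $e_i$ only. The vertices of
each triangle are distinct, as $v_j\ne v_{j+1}$ and $m\ge3$. Distinct simplices of the
disc not in the boundary have distinct vertex sets: they are separated by the new vertices they
contain together with the number of their vertices, with one kind of exception, the two
edges $\{v_j,u_j\}$ and $\{v_{j+1},u_j\}$, and these have distinct vertex sets because
$v_j\ne v_{j+1}$. So every simplex is determined by its vertex set, and we obtain a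
countable $2$-dimensional simplicial complex $N$ homeomorphic to $K$.

\subsection*{Its homology and cohomology}
By universal coefficients:
\begin{itemize}
\item $N$ is $\mathbb F_p$-acyclic for every prime $p$, because
$\mathbb Q\otimes\mathbb F_p=0=\operatorname{Tor}(\mathbb Q,\mathbb F_p)$;
\item $H_1(N;\mathbb Q)\cong\mathbb Q$ and $H_2(N;\mathbb Q)=0$;
\item $H^2(N;\mathbb Z)\cong\operatorname{Ext}(\mathbb Q,\mathbb Z)$, as $H_2(N)=0$.
\end{itemize}
The group $\operatorname{Ext}(\mathbb Q,\mathbb Z)$ is a $\mathbb Q$-vector space, through
the first variable. It is nonzero: since $\operatorname{Ext}(\mathbb Q,\mathbb Q)=0$, the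
sequence $0\to\mathbb Z\to\mathbb Q\to\mathbb Q/\mathbb Z\to0$ exhibits it as the cokernel
of $\operatorname{Hom}(\mathbb Q,\mathbb Q)\to\operatorname{Hom}(\mathbb Q,\mathbb Q/\mathbb Z)$.
The source is $\mathbb Q$, which is countable. The target is uncountable, because a
homomorphism $f:\mathbb Q\to\mathbb Q/\mathbb Z$ is the same as a sequence $x_i=f(1/i!)$ with
$(i+1)x_{i+1}=x_i$, and each $x_i$ leaves $i+1\ge2$ choices for $x_{i+1}$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $L$ be the barycentric subdivision of $N$. As an order complex it is flag, and it is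
$2$-dimensional. Its vertices are the simplices of $N$, and we color them by their
dimension in $\{0,1,2\}$. Adjacent vertices of $L$ are simplices of $N$ one of which
properly contains the other, so they have distinct colors. Let $W$ and $G=\ker\theta$ be the groups of
Section~\ref{sec:group}, with $d=2$. They are countable, because $N$ is. The index
$[W:G]$ divides $8$. The complexes $L'$, $L$ and $N$ are homeomorphic. We apply
Proposition~\ref{prop:upper} to three complexes $X\supseteq L'$.

\emph{Over $\mathbb F_p$.} Take $X=L'$. It is $\mathbb F_p$-acyclic of dimension $2$, so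
$\mathrm{cd}_{\mathbb F_p}G\le2$.

\emph{Over $\mathbb Q$.} Take $X=L'\cup e^2$, with a $2$-cell attached along the loop
$a_1$, which after the subdivisions is a closed edge path in $L'$. The class of $a_1$ in
$H_1(L';\mathbb Z)\cong\mathbb Q$ is nonzero, so it generates
$H_1(L';\mathbb Q)\cong\mathbb Q$, and
$\mathbb Q\cong H_2(X,L';\mathbb Q)\to H_1(L';\mathbb Q)$ is an isomorphism. Since
$H_2(L';\mathbb Q)=0$, the exact sequence
\[
0=H_2(L';\mathbb Q)\to H_2(X;\mathbb Q)\to H_2(X,L';\mathbb Q)\xrightarrow{\ \cong\ }
H_1(L';\mathbb Q)\to H_1(X;\mathbb Q)\to H_1(X,L';\mathbb Q)=0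
\]
shows that the connected complex $X$ is $\mathbb Q$-acyclic. It has dimension $2$, so
$\mathrm{cd}_{\mathbb Q}G\le2$.

\emph{Over $\mathbb Z$.} Take $X=\mathrm{Cone}(L')$, which is contractible of dimension $3$.
So $\mathrm{cd}\,G\le3$. In particular $G$ is torsion-free, since nontrivial finite cyclic groups have
infinite cohomological dimension and $\mathrm{cd}$ does not increase on passing to
subgroups.

\emph{Lower bound.} By Proposition~\ref{prop:lower} with $q=3$, there is a homomorphism
$H^2(L;\mathbb Z)\to H^3(G;\mathbb Z)$ whose kernel is annihilated by $[W:G]$. But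
$H^2(L;\mathbb Z)\cong\operatorname{Ext}(\mathbb Q,\mathbb Z)$ is a $\mathbb Q$-vector
space, so the kernel is zero. Thus $\operatorname{Ext}(\mathbb Q,\mathbb Z)\ne0$ embeds in
$H^3(G;\mathbb Z)$, and $\mathrm{cd}\,G=3$.

Theorem~\ref{thm:reduction}(a) with $n=3$ now gives
$\operatorname{spli}\mathbb ZG=3=\underline{\mathrm{cd}}\,G$.
\end{proof}

\section{Where counterexamples can occur}\label{sec:range}

\begin{proof}[Proof of Theorem~\ref{thm:range}]
(i) Let $G$ be the group of Theorem~\ref{thm:main} and $\Gamma=G\times\mathbb Z^{n-3}$. For
any group $H$ and any $R$, the tensor product over $R$ of a projective resolution of $R$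
over $RH$ with the resolution
$0\to R[t^{\pm1}]\xrightarrow{t-1}R[t^{\pm1}]\to R\to0$ is a projective resolution of $R$
over $R[H\times\mathbb Z]$, so $\mathrm{cd}_R(H\times\mathbb Z)\le\mathrm{cd}_RH+1$. Hence
$\mathrm{cd}\,\Gamma\le n$ and $\mathrm{cd}_k\Gamma\le n-1$ for all prime fields $k$. With
trivial coefficients, $t-1$ induces zero, so the same resolution with $R=\mathbb Z$ gives
\[
H^m(H\times\mathbb Z;\mathbb Z)\cong H^m(H;\mathbb Z)\oplus H^{m-1}(H;\mathbb Z).
\]
Iterating, $H^n(\Gamma;\mathbb Z)$ contains a copy of $H^3(G;\mathbb Z)\ne0$. So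
$\mathrm{cd}\,\Gamma=n$, and Theorem~\ref{thm:reduction}(a) applies.

(ii) Let $\mathrm{cd}\,G=n\le2$; then $G$ is torsion-free. By
Theorem~\ref{thm:reduction}(b) it suffices to show that $\mathrm{cd}_{\mathbb F_p}G=n$ for some
$p$. We show it for every $p$. Always $\mathrm{cd}_{\mathbb F_p}G\le n$, by tensoring a
resolution with $\mathbb F_p$. Suppose that $\mathrm{cd}_{\mathbb F_p}G\le n-1\le1$. Dunwoody's
theorem \cite{Dun} says that, for a nonzero commutative ring $R$,
$\mathrm{cd}_RG\le1$ if and only if $G$ is the fundamental group of a graph of finite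
groups whose orders are invertible in $R$. As $G$ is torsion-free, the finite groups are
trivial and $G$ is free. But then
$\mathrm{cd}_{\mathbb F_p}G=\mathrm{cd}\,G$, namely $0$ if $G$ is trivial and $1$ otherwise, a
contradiction. The last sentence of (ii) follows from this and Theorem~\ref{thm:main}.

(iii) Let $\operatorname{silp}\mathbb ZG$ be the supremum of the injective dimensions of
the projective $\mathbb ZG$-modules. By a theorem of Emmanouil \cite{Emm},
$\operatorname{silp}\mathbb ZG=\operatorname{spli}\mathbb ZG$ for every group.
If $\operatorname{Ext}^k(A,F)\ne0$ with $F$ free, then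
$\operatorname{silp}\mathbb ZG\ge k$. So
$\underline{\mathrm{cd}}\,G\le\operatorname{spli}\mathbb ZG$. The other inequality is
clear if $\underline{\mathrm{cd}}\,G=\infty$. Let
$\underline{\mathrm{cd}}\,G=n<\infty$, let $M$ be any module, and take
$0\to K\to P\to M\to0$ with $P$ free. Then $K$ is $\mathbb Z$-free, so
\[
\operatorname{Ext}^j(M,F)\cong\operatorname{Ext}^{j-1}(K,F)=0
\qquad\text{for all $j>n+1$ and all free $F$.}
\]
So free modules, and hence projective modules, have injective dimension at most $n+1$, and
$\operatorname{spli}\mathbb ZG=\operatorname{silp}\mathbb ZG\le n+1$.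

It remains to treat the three values.
\begin{itemize}
\item $\underline{\mathrm{cd}}\,G=\infty$. Then $\operatorname{spli}\mathbb ZG=\infty$ by the
first inequality.
\item $\underline{\mathrm{cd}}\,G=0$. Then $\operatorname{spli}\mathbb ZG\le1$. A nonzero
injective module is divisible, so its underlying group does not embed in a free abelian
group, and the module is not projective. Hence $\operatorname{spli}\mathbb ZG=1$.
\item $\underline{\mathrm{cd}}\,G=1$. Then $\operatorname{spli}\mathbb ZG\in\{1,2\}$.
Suppose that it were $1$. Then $G$ would be finite, by the theorem of Dembegioti and Talelli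
\cite{DT} quoted in the introduction. For finite $G$, a free module $F$ is coinduced from a
free abelian group $F_0$, so
$\operatorname{Ext}^k_{\mathbb ZG}(A,F)\cong\operatorname{Ext}^k_{\mathbb Z}(A,F_0)=0$ for
$A$ $\mathbb Z$-free and $k>0$. This gives $\underline{\mathrm{cd}}\,G=0$, a contradiction. So
$\operatorname{spli}\mathbb ZG=2$.\qedhere
\end{itemize}
\end{proof}

\begin{thebibliography}{9}
\bibitem{Bou} Bourbaki, \emph{Lie}, Ch.~IV, \S1.
\bibitem{Dav} Davis, \emph{The Geometry and Topology of Coxeter Groups}, Ch.~4.
\bibitem{DT} Dembegioti, Talelli, 2008. For Conjecture~B see \cite{Talk}.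
\bibitem{Dun} Dunwoody, \emph{Accessibility and groups of cohomological dimension one},
Proc.\ LMS \textbf{38} (1979).
\bibitem{Emm} Emmanouil, \emph{On certain cohomological invariants of groups}, Adv.\ Math.\
\textbf{225} (2010).
\bibitem{Talk} \emph{On Complete Resolutions},
\url{http://www.dipmat2.unisa.it/ischiagrouptheory/IGT2010/talks/Talelli.pdf}.
\end{thebibliography}

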